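
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cover depth against Stanley depth for Stanley--Reisner rings}


\begin{abstract}
The cover depth of a Stanley--Reisner ring is the smallest size of a facet of the complex; its Stanley depth is at most that. We show that the quotient of the two is unbounded, so that no inequality $\operatorname{cdepth}\le C\operatorname{sdepth}$ holds with a constant $C$ independent of the number of variables. We then determine the exact relation: over every field, the smallest Stanley depth of a Stanley--Reisner ring of cover depth $d$ is $\lfloor\sqrt{4d+5}\rfloor-2$. The upper bound comes from counting faces in a complex built from graphs of polynomials over a finite field, the lower bound from a rule that partitions every up-set of subsets of a $d$-element set into intervals with large tops.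
\end{abstract}

\section{The question and the answer}

Let $\Bbbk$ be a field, let $S=\Bbbk[x_1,\dots,x_n]$, and let $M$ be a finitely generated $\mathbb Z^n$-graded $S$-module. A \emph{Stanley space} in $M$ is a subspace $m\,\Bbbk[Z]\subseteq M$, where $m\neq0$ is a homogeneous element of $M$, $Z$ is a subset of $\{x_1,\dots,x_n\}$, and $m\,\Bbbk[Z]$ is a free $\Bbbk[Z]$-module. Its dimension is $|Z|$. A \emph{Stanley decomposition} of $M$ is a direct sum of vector spaces $M=\bigoplus_{i=1}^k m_i\Bbbk[Z_i]$ whose summands are Stanley spaces. The \emph{Stanley depth} $\operatorname{sdepth}(M)$ is the maximum of $\min_i|Z_i|$ over all Stanley decompositions. If the sum is not required to be direct, so that the Stanley spaces only cover $M=\sum_{i=1}^k m_i\Bbbk[Z_i]$, the corresponding maximum is the \emph{cover depth} $\operatorname{cdepth}(M)$. Hence $\operatorname{sdepth}(M)\le\operatorname{cdepth}(M)$, and the question is how much one pays for disjointness.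

We consider this for Stanley--Reisner rings. A simplicial complex $\Delta$ on $\{1,\dots,n\}$ is a family of subsets, called faces, that contains $\emptyset$ and is closed under taking subsets; its maximal faces are its facets. The ring $\Bbbk[\Delta]=S/I_\Delta$ has as $\Bbbk$-basis the monomials whose support is a face. We measure faces by their \emph{size} $|F|$, not by their dimension $|F|-1$. It is known that covering $\Bbbk[\Delta]$ by the polynomial rings $\Bbbk[F]$ on the facets $F$ is best possible, so that
\[
\operatorname{cdepth}(\Bbbk[\Delta])=\min\{|F|: F\text{ a facet of }\Delta\}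
\]
(Lemma~\ref{lem:cdepth}). The Stanley depth is subtler. By Lemma~\ref{lem:interval} it is the largest $s$ for which $\Delta$ can be partitioned into intervals $[F,G]=\{H:F\subseteq H\subseteq G\}$ whose tops $G$ are faces of size at least $s$.

\begin{example}\label{ex:twoedges}
Let $\Delta$ have the two facets $\{1,2\}$ and $\{3,4\}$. The cover depth is $2$. Suppose that $\Delta$ were partitioned into intervals with tops of size $2$. The interval containing $\emptyset$ has one of the two edges as its top, say $\{1,2\}$. Then $\{3\}$ and $\{4\}$ are bottoms of two different intervals, and both must have the top $\{3,4\}$, a contradiction. The partition $[\emptyset,\{1,2\}]$, $[\{3\},\{3\}]$, $[\{4\},\{3,4\}]$ shows that the Stanley depth is $1$.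
\end{example}

The inequality $\operatorname{cdepth}(M)\le C\operatorname{sdepth}(M)$ is known to hold for all Stanley--Reisner rings if $C\ge n$. In~\cite{source} the question is posed whether some constant $C<n$ suffices. The constant is to be chosen first, and it must serve for all $n>C$; a choice such as $C=n-1$ does not count. Example~\ref{ex:twoedges} shows that $C$ would have to be at least $2$. It is less clear how to force a larger quotient: the counting argument below, when applied to many disjoint simplices of size $d$, bounds the Stanley depth only by $\lfloor\frac{d+1}2\rfloor$, and so by itself never gives more than $2$. The answer is nevertheless negative.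

\begin{theorem}\label{thm:noconstant}
For every field $\Bbbk$ and every real number $C$ there are an integer $n>C$ and a simplicial complex $\Delta$ on $\{1,\dots,n\}$ with
\[
\operatorname{cdepth}(\Bbbk[\Delta])>C\operatorname{sdepth}(\Bbbk[\Delta]).
\]
\end{theorem}

This follows from an explicit family.

\begin{theorem}\label{thm:construction}
Let $1\le q\le d$, let $p\ge d$ be a prime power with $p>d(d+1)4^d$, and let $\Bbbk$ be any field. There is a simplicial complex $\Delta$ on $n=dp$ vertices, all of whose facets have size $d$ (so that $\operatorname{cdepth}(\Bbbk[\Delta])=d$), with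
\[
\operatorname{sdepth}(\Bbbk[\Delta])\le q+\Big\lfloor\frac{d-q}{q+1}\Big\rfloor .
\]
\end{theorem}

A good choice is to take $q+1$ close to $\sqrt{d+1}$, and then the bound is about $2\sqrt d$. For $d\ge0$ put
\begin{equation}\label{eq:kdef}
k(d)=\min_{0\le j\le d}\Big(j+\Big\lfloor\frac{d-j}{j+1}\Big\rfloor\Big).
\end{equation}
With the best choice of $q$, the bound of Theorem~\ref{thm:construction} turns out to be the smallest Stanley depth among all complexes of cover depth $d$.

\begin{theorem}\label{thm:sharp}
Let $M=\Bbbk[\Delta]$ be a Stanley--Reisner ring with $d=\operatorname{cdepth}(M)$ and $s=\operatorname{sdepth}(M)$. Then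
\[
s\ \ge\ k(d)=\lfloor\sqrt{4d+5}\rfloor-2 ,
\]
and for every $d\ge0$ and every field this bound is attained. Equivalently,
\[
d\ \le\ \Big\lfloor\frac{s^2+6s+3}4\Big\rfloor ,
\]
and this is sharp for every $s\ge0$. In particular
\[
\operatorname{cdepth}(M)\le2\operatorname{sdepth}(M)^2
\qquad\text{and}\qquad
\operatorname{cdepth}(M)\le\sqrt{2n}\,\operatorname{sdepth}(M).
\]
\end{theorem}

Since $k(d)\ge1$ for $d\ge1$, this gives the extremal quotient at once.

\begin{corollary}\label{cor:ratio}
Let $d\ge1$. Over every field, the maximum of $\operatorname{cdepth}/\operatorname{sdepth}$ over all Stanley--Reisner rings of cover depth $d$ equals $d/(\lfloor\sqrt{4d+5}\rfloor-2)$, which is asymptotic to $\frac12\sqrt d$ as $d\to\infty$.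
\end{corollary}

Section~\ref{sec:intervals} translates the algebra into intervals and evaluates $k(d)$. Section~\ref{sec:upper} proves Theorems~\ref{thm:noconstant} and~\ref{thm:construction} by counting. Section~\ref{sec:upsets} partitions up-sets in a single simplex, and Section~\ref{sec:sharp} assembles Theorem~\ref{thm:sharp}.

\section{From Stanley spaces to intervals}\label{sec:intervals}

For a set $F$ of indices write $x_F=\prod_{i\in F}x_i$, and let $\Bbbk[F]$ denote the polynomial ring in the variables $x_i$, $i\in F$. We identify sets of variables with sets of indices.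

Each graded component of $\Bbbk[\Delta]$ has dimension at most one. Hence a nonzero homogeneous element is a scalar multiple of a monomial, and every Stanley space has the form $x^\alpha\Bbbk[Z]$. By freeness all the monomials $x^{\alpha}x^\beta$ with $\operatorname{supp}\beta\subseteq Z$ are nonzero in $\Bbbk[\Delta]$, and they form a basis of the space. Taking $\beta$ with $\operatorname{supp}\beta=Z$ we see that $\operatorname{supp}\alpha\cup Z\in\Delta$; conversely, this condition makes $x^\alpha\Bbbk[Z]$ a Stanley space.

\begin{lemma}\label{lem:cdepth}
$\operatorname{cdepth}(\Bbbk[\Delta])=\min\{|F|:F\text{ a facet of }\Delta\}$.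
\end{lemma}

\begin{proof}
The spaces $1\cdot\Bbbk[F]$, for $F$ a facet, cover $\Bbbk[\Delta]$, which gives ``$\ge$''. Now take any cover by Stanley spaces and any facet $F$. The graded component of $\Bbbk[\Delta]$ spanned by $x_F$ is one-dimensional, and it is the sum of the corresponding components of the Stanley spaces. So one of these spaces, say $x^\alpha\Bbbk[Z]$, contains $x_F$. It then also contains $x_Fx_Z$, which is nonzero by freeness. So $F\cup Z\in\Delta$, and $Z\subseteq F$ because $F$ is a facet. Thus the cover contains a space of dimension at most $|F|$.
\end{proof}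

The next lemma is a special case of a result of Herzog, Vladoiu and Zheng; we include the short proof.

\begin{lemma}\label{lem:interval}
$\operatorname{sdepth}(\Bbbk[\Delta])\ge s$ if and only if $\Delta$ is a disjoint union of intervals $[F_i,G_i]$ with $G_i\in\Delta$ and $|G_i|\ge s$.
\end{lemma}

\begin{proof}
If $F\subseteq G\in\Delta$, then $x_F\Bbbk[G]$ is a Stanley space of dimension $|G|$, and its basis consists of the monomials with support in $[F,G]$. Given a partition of $\Delta$ into intervals $[F_i,G_i]$, the support of every nonzero monomial lies in exactly one of them. So $\Bbbk[\Delta]=\bigoplus_i x_{F_i}\Bbbk[G_i]$ is a Stanley decomposition.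

Conversely, let $\Bbbk[\Delta]=\bigoplus_i x^{\alpha_i}\Bbbk[Z_i]$ with $|Z_i|\ge s$ for all $i$. As the sum is direct and graded components are at most one-dimensional, every nonzero monomial lies in exactly one summand. Look only at the squarefree monomials $x_H$, $H\in\Delta$. If $x^{\alpha_i}$ is not squarefree, its summand contains none of them. If $x^{\alpha_i}=x_F$, the squarefree monomials in the summand are the products $x_Fx_W$ with $W\subseteq Z_i\setminus F$, that is, the $x_H$ with $H\in[F,F\cup Z_i]$. Here $F\cup Z_i\in\Delta$, as noted above, and $|F\cup Z_i|\ge|Z_i|\ge s$. These intervals partition $\Delta$.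
\end{proof}

In particular the Stanley depth of $\Bbbk[\Delta]$ depends on $\Delta$ only; the field plays no role from now on.

\begin{lemma}\label{lem:k}
For every $d\ge0$ one has $k(d)=\lfloor\sqrt{4d+5}\rfloor-2$. In particular $k$ is nondecreasing.
\end{lemma}

\begin{proof}
Put $N=d+1$ and substitute $t=j+1$ in~\eqref{eq:kdef}. Since
\[
j+\Big\lfloor\frac{d-j}{j+1}\Big\rfloor=t-1+\Big\lfloor\frac{N-t}{t}\Big\rfloor=t+\Big\lfloor\frac Nt\Big\rfloor-2,
\]
we have to show that $\min_{1\le t\le N}\lfloor t+N/t\rfloor=m$, where $m=\lfloor\sqrt{4N+1}\rfloor$.

Let $t\ge1$ be an integer. From $m^2\le4N+1$ we get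
\[
4(t^2-mt+N)=(2t-m)^2-m^2+4N\ge-1 .
\]
So the integer $t^2-mt+N$ is nonnegative, that is, $t+N/t\ge m$.

For the reverse inequality take $t=\lfloor\frac{m+1}2\rfloor$. From $(m+1)^2>4N+1$ we get $4N\le(m+1)^2-2$, so
\[
4\big(t^2-(m+1)t+N\big)=(2t-m-1)^2-(m+1)^2+4N\le1-2<0,
\]
that is, $t+N/t<m+1$. This $t$ is admissible: $m\ge2$ because $4N+1\ge5$; if $m=2$, then $t=1\le N$; and if $m\ge3$, then $1\le t\le\frac{m+1}2\le\frac{(m+1)(m-1)}4=\frac{m^2-1}4\le N$.
\end{proof}

\section{Complexes with small Stanley depth}\label{sec:upper}

\subsection{The obstruction}\label{sec:obstruction}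

Consider the family of all subsets of size at least $j$ of a $d$-element set, where $0\le j<d$, and suppose that it is partitioned into intervals with tops of size at least $s$, where $s>j$. No set of size $j$ properly contains a member of the family, so each of the $\binom dj$ sets of size $j$ is a bottom. Its interval contains at least $s-j$ sets of size $j+1$. Hence
\[
(s-j)\binom dj\le\binom d{j+1}=\binom dj\,\frac{d-j}{j+1},
\qquad\text{so}\qquad
s\le j+\Big\lfloor\frac{d-j}{j+1}\Big\rfloor .
\]
This is where the expression in~\eqref{eq:kdef} comes from.

A simplicial complex, however, contains all subsets of its faces, and a simplex of size $d$ has Stanley depth $d$, by the single interval from $\emptyset$ to the top. To use the obstruction, we need a complex in which the faces of size less than $q$ are too few to matter, while the faces of sizes $q$ and $q+1$ are in the same proportion as in a single simplex. So we take many simplices of size $d$, any two of which share fewer than $q$ vertices, but which share so many of their faces of size less than $q$ that these become a negligible minority. Disjoint simplices ($q=1$) are the first case: there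 are many vertices but only one empty face. Here is an instance of the next case, $q=2$.

\begin{example}\label{ex:d7}
Let $p=43$ and $d=7$. Fix seven distinct points $t_1,\dots,t_7$ in $\mathbb F_{43}$. On the vertex set $\{1,\dots,7\}\times\mathbb F_{43}$ take as facets the $p^2$ sets $\{(i,a+bt_i):1\le i\le7\}$ with $a,b\in\mathbb F_{43}$. The cover depth is $7$. Two vertices with different first coordinates lie in exactly one facet, since exactly one polynomial $a+bt$ takes prescribed values at two points. So there are $7p$ vertices, $21p^2$ faces of size $2$ and $35p^2$ faces of size $3$.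

Suppose that there is a partition into intervals with tops of size at least $4$. At most $7p+1$ intervals have a bottom of size $0$ or $1$, and each of them contains at most $\binom72=21$ faces of size $2$. All other faces of size $2$ are bottoms, and each of their intervals contains at least two faces of size $3$. So $2\cdot21\,(p^2-7p-1)\le35p^2$, that is, $p^2\le42p+6$. But $43^2=1849>1812=42\cdot43+6$. Hence the Stanley depth is at most $3$, and the quotient is at least $\frac73>2$.
\end{example}

\subsection{The general construction}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]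
Let $\mathbb F$ be the field with $p$ elements and fix distinct points $t_1,\dots,t_d\in\mathbb F$; this is possible since $p\ge d$. The vertex set is $\{1,\dots,d\}\times\mathbb F$. For each of the $p^q$ polynomials $g\in\mathbb F[t]$ of degree less than $q$ (including $0$) let
\[
F_g=\{(i,g(t_i)):1\le i\le d\},
\]
and let $\Delta$ be the complex generated by the sets $F_g$. Recall that prescribed values at $q$ distinct points are taken by exactly one polynomial of degree less than $q$. As $d\ge q$, the sets $F_g$ are distinct. They all have size $d$, so they are exactly the facets, and $\operatorname{cdepth}(\Bbbk[\Delta])=d$ by Lemma~\ref{lem:cdepth}.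

Let $f_i$ be the number of faces of size $i$. The vertices of a face have distinct first coordinates. By interpolation, every set of $i\le q$ vertices with distinct first coordinates is a face. For a face of size $q+1$, there are $\binom d{q+1}$ possible sets of first coordinates, and different $g$ have different restrictions to the corresponding $q+1$ points. Hence
\begin{equation}\label{eq:f}
f_i=\binom dip^i\quad(i\le q),\qquad f_{q+1}=\binom d{q+1}p^q=\binom dq\,\frac{d-q}{q+1}\,p^q ,
\end{equation}
where $f_{q+1}=0$ if $q=d$. Since $q\ge1$, all $dp$ elements are vertices.

Let $s=\operatorname{sdepth}(\Bbbk[\Delta])$, and take a partition of $\Delta$ into intervals with tops of size at least $s$, as provided by Lemma~\ref{lem:interval}. If $s\le q$, there is nothing to prove. So let $s>q$; since $s\le d$, also $q<d$.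

The number of intervals with bottom of size less than $q$ is at most $\sum_{i<q}\binom dip^i\le2^dp^{q-1}$. Each of them has a top of size at most $d$, so it contains at most $\binom dq\le2^d$ faces of size $q$. All remaining faces of size $q$ are bottoms of intervals, and there are at least $\binom dqp^q-4^dp^{q-1}$ of them. Each of their intervals contains at least $s-q$ faces of size $q+1$, because its top has size at least $s$. The intervals are disjoint, so
\[
(s-q)\Big(\binom dqp^q-4^dp^{q-1}\Big)\le f_{q+1} .
\]
We insert~\eqref{eq:f}, divide by $\binom dqp^q$, and use $s-q\le d$ and the size of $p$: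
\[
s-q\ \le\ \frac{d-q}{q+1}+\frac{(s-q)4^d}{p\binom dq}
\ \le\ \frac{d-q}{q+1}+\frac{d\,4^d}{p}
\ <\ \frac{d-q}{q+1}+\frac1{d+1}.
\]
The least integer larger than $\frac{d-q}{q+1}$ exceeds it by at least $\frac1{q+1}\ge\frac1{d+1}$. So the integer $s-q$ is at most $\lfloor\frac{d-q}{q+1}\rfloor$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:noconstant}]
Since $\operatorname{sdepth}\ge0$, the claim for $\max(C,1)$ implies the claim for $C$; so let $C\ge1$. Choose an integer $a>2C$ and put $d=a^2-1$ and $q=a-1$. Then $1\le q\le d$ and
\[
q+\Big\lfloor\frac{d-q}{q+1}\Big\rfloor=q+\frac{d+1}{q+1}-1=(a-1)+a-1=2(a-1).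
\]
For a prime power $p>d(d+1)4^d$ the complex of Theorem~\ref{thm:construction} satisfies
\[
C\operatorname{sdepth}(\Bbbk[\Delta])\le2C(a-1)<(a+1)(a-1)=d=\operatorname{cdepth}(\Bbbk[\Delta]),
\]
and its number of vertices is $n=dp\ge d\ge a+1>C$.
\end{proof}

\section{Partitioning up-sets of a simplex}\label{sec:upsets}

We turn to the lower bound for the Stanley depth. Given a complex with facets $F_1,\dots,F_m$, we can sort each face by the first facet that contains it. The faces sorted to $F_i$ form an \emph{up-set} of subsets of $F_i$: if $H$ is in the family and $H\subseteq H'\subseteq F_i$, so is $H'$. We have no control over which up-set it is, so what is needed is a statement about all of them.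

\begin{theorem}\label{thm:upset}
Let $\mathcal U$ be a nonempty up-set of subsets of a $d$-element set $V$. Then $\mathcal U$ is a disjoint union of intervals whose tops have size at least $k(d)$.
\end{theorem}

The number $k(d)$ cannot be improved. Indeed, let $j$ attain the minimum in~\eqref{eq:kdef}. If $j<d$, then by the count in Section~\ref{sec:obstruction} the family of all sets of size at least $j$ is not a disjoint union of intervals whose tops are all larger than $k(d)$; and if $j=d$, then $k(d)=d$. The hypothesis that $\mathcal U$ is an up-set is needed as well: for $d\ge1$ the family $\{\emptyset\}$ has only the interval with top $\emptyset$, and $k(d)\ge1$.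

\subsection{A rule that serves all up-sets}

The plan is to fix, once and for all and without reference to $\mathcal U$, a set $\hat A$ with $A\subseteq\hat A\subseteq V$ for each $A\subseteq V$, and to proceed greedily: run through $\mathcal U$ by increasing size, and whenever a set $B$ is not yet covered, use the interval $[B,\hat B]$. It stays inside $\mathcal U$ because $\mathcal U$ is an up-set. The danger is that $[B,\hat B]$ meets an interval chosen before. The following condition excludes it.

\begin{lemma}\label{lem:greedy}
Suppose that the sets $\hat A$ with $A\subseteq\hat A\subseteq V$, for $A\subseteq V$, satisfy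
\begin{equation}\label{eq:star}
\text{if } A\ne B,\ |A|\le|B|\ \text{and}\ [A,\hat A]\cap[B,\hat B]\ne\emptyset,\ \text{then } B\in[A,\hat A].
\end{equation}
Then every up-set $\mathcal U$ of subsets of $V$ is a disjoint union of intervals of the form $[A,\hat A]$.
\end{lemma}

\begin{proof}
By recursion on the size, call $B\in\mathcal U$ a \emph{bottom} if $B\notin[A,\hat A]$ for every bottom $A$ with $|A|<|B|$. The intervals $[B,\hat B]$ with $B$ a bottom lie in $\mathcal U$, and they cover $\mathcal U$ by definition. Suppose that the intervals of two distinct bottoms $A,B$ with $|A|\le|B|$ meet. Then $B\in[A,\hat A]$ by~\eqref{eq:star}, so $A\subsetneq B$ and $|A|<|B|$, which contradicts the choice of $B$ as a bottom.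
\end{proof}

So we look for sets $\hat A$ of size at least $k(d)$ with~\eqref{eq:star}. For distinct $A$ and $B$ of equal size, \eqref{eq:star} says that $[A,\hat A]$ and $[B,\hat B]$ are disjoint. For $d=3$, where $k(3)=2$, we may identify $V$ with $\mathbb Z/3$ and add to each singleton its predecessor: $\widehat{\{a\}}=\{a,a-1\}$. With $\hat\emptyset=V$ and $\hat A=A$ for $|A|\ge2$, condition~\eqref{eq:star} holds: the three intervals $[\{a\},\{a,a-1\}]$ are disjoint, $[\emptyset,V]$ contains everything, and an interval with bottom $B$ of size at least $2$ consists of $B$ alone. The point is the cyclic choice: $a$ adds $a-1$, but $a-1$ does not add $a$.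

In general we place $V$ on a circle and let each element of $A$ ``shield'' a stretch of the circle that starts at it, of length $\delta>2$. We add to $A$ only those points that are not shielded. If $[A,\hat A]$ and $[B,\hat B]$ meet, then the elements of $B\setminus A$ are not shielded by $A$, nor those of $A\setminus B$ by $B$. If neither set contains the other, the shields of $A$ and of $B$ will have to fit together around the circle, and this will be impossible if $\delta$ is large enough. On the other hand $\delta$ should be small, so that many points remain to be added. Because $\delta$ is not an integer in general and shields may run into each other, we describe them by weights of arcs.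

\subsection{The extension sets}

If $d=0$, then $\mathcal U=\{\emptyset\}$ and $k(0)=0$, so Theorem~\ref{thm:upset} is trivial. Let $d\ge1$, $k=k(d)$ and $V=\mathbb Z/d$, viewed as a circle. For points $x,y\in V$ the arc $[y,x]$ ending at $x$ consists of $y,y+1,\dots,x$. Arcs have lengths $1,\dots,d$; the whole circle is the arc $[x+1,x]$ of length $d$, and it counts as ending at every $x$. (Brackets between points denote arcs, brackets between sets denote intervals.)

Note that $k\le d$, by the term $j=0$ in~\eqref{eq:kdef}. For $0\le j<k$ the definition of $k$ gives
\begin{equation}\label{eq:kj}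
1\le k-j\le\Big\lfloor\frac{d-j}{j+1}\Big\rfloor,\qquad\text{hence}\qquad d\ge2j+1 .
\end{equation}
Put
\[
\delta_j=\frac{d+2}{j+1}.
\]
This decreases with $j$. By~\eqref{eq:kj}, for $0\le j<k$,
\begin{equation}\label{eq:delta}
\delta_j>2\qquad\text{and}\qquad\delta_jj\le d ,
\end{equation}
since these inequalities are equivalent to $d>2j$ and to $d\ge2j$, respectively. The proof of Lemma~\ref{lem:star} will need $\delta_j(j+1)\ge d+2$; we have chosen the smallest $\delta_j$ with this property.

Let $A\subseteq V$ with $|A|=j<k$ and write $\delta=\delta_j$. For a set $I\subseteq V$ put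
\[
w_A(I)=\delta|A\cap I|-|I| ,
\]
and define
\[
E(A)=\{x\in V\setminus A:\ w_A(I)<1\text{ for every arc $I$ ending at }x-1\}.
\]
Finally let $\hat A=A\cup E(A)$ if $|A|<k$, and $\hat A=A$ if $|A|\ge k$.

To picture $E(A)$, travel around the circle carrying a load. Each element of $A$ supplies $\delta$ units, and each point of the circle consumes one unit, or all that is left if this is less. The load after passing $x$ is
\[
L(x)=\max\Big(0,\ \max_{I}w_A(I)\Big),
\]
the inner maximum being over all arcs $I$ ending at $x$; this description is justified in the proof of Lemma~\ref{lem:size}. Directly from the definitions,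
\begin{equation}\label{eq:E}
E(A)=\{x\in V\setminus A:L(x-1)<1\}.
\end{equation}
So a point outside $A$ belongs to $E(A)$ exactly when the load arriving there is less than the unit it asks for; the other points outside $A$ are the shielded ones.

\begin{example}
Let $d=5$, so $k=3$, $\delta_1=\frac72$ and $\delta_2=\frac73$. For $A=\{a\}$ the loads at $a,a+1,\dots,a+4$ are $\frac52,\frac32,\frac12,0,0$, so $E(A)=\{a+3,a+4\}$. For $A=\{0,1\}$ the loads at $0,\dots,4$ are $\frac43,\frac83,\frac53,\frac23,0$; for $A=\{0,2\}$ they are $\frac43,\frac13,\frac53,\frac23,0$. In both cases $E(A)=\{4\}$. Every other two-element set is a rotation of one of these. Also $\hat\emptyset=V$.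

If $\mathcal U$ consists of all nonempty sets, the bottoms are the five singletons, whose intervals $[\{a\},\{a,a-1,a-2\}]$ contain all ten pairs and five triples, together with the remaining sets of size at least $3$. If $\mathcal U$ consists of the sets of size at least $2$, the bottoms are the ten pairs, whose tops $\{c,c+1,c-1\}$ and $\{c,c+2,c-1\}$ are the ten triples, each once, together with the sets of size at least $4$.
\end{example}

\begin{lemma}\label{lem:size}
If $|A|=j<k$, then $|E(A)|\ge k-j$. Consequently $|\hat A|\ge k$ for all $A\subseteq V$.
\end{lemma}

\begin{proof}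
We first justify the description of the load, that is,
\begin{equation}\label{eq:L}
L(x)=\max\big(0,\,L(x-1)+w_A(\{x\})\big).
\end{equation}
Appending $x$ to the arcs ending at $x-1$, and to the empty arc, yields all arcs ending at $x$, together with one illegal arc: the whole circle followed by $x$ once more. The illegal arc would have weight $w_A(V)+w_A(\{x\})=(\delta j-d)+w_A(\{x\})\le w_A(\{x\})$ by~\eqref{eq:delta}, and $w_A(\{x\})$ is already attained by the legal arc $\{x\}$. So it does not affect the maximum.

If $x\in A$, then $w_A(\{x\})=\delta-1>0$. If $x\notin A$, then $w_A(\{x\})=-1$. Thus~\eqref{eq:E} and~\eqref{eq:L} give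
\[
L(x)-L(x-1)=
\begin{cases}
w_A(\{x\}) & \text{if } x\notin E(A),\\
-L(x-1) & \text{if } x\in E(A),
\end{cases}
\]
because in the first case $x\in A$ or $L(x-1)\ge1$, while in the second case $L(x)=0$. We sum around the circle. The left side gives $0$. The points of $E(A)$ lie outside $A$ and have weight $-1$, so the weights of the points outside $E(A)$ add up to $w_A(V)+|E(A)|$. Hence
\[
0=\delta j-d+|E(A)|-\sum_{x\in E(A)}L(x-1),
\]
and therefore
\[
|E(A)|\ge d-\delta_jj=\frac{d-2j}{j+1}=\frac{d+2}{j+1}-2>\frac{d+1}{j+1}-2\ge\Big\lfloor\frac{d+1}{j+1}\Big\rfloor-2 .
\]
As $|E(A)|$ is an integer, the strict inequality and~\eqref{eq:kj} give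
\[
|E(A)|\ge\Big\lfloor\frac{d+1}{j+1}\Big\rfloor-1=\Big\lfloor\frac{d-j}{j+1}\Big\rfloor\ge k-j. \qedhere
\]
\end{proof}

\subsection{Shields cannot fit together}

\begin{lemma}\label{lem:star}
The sets $\hat A$ satisfy condition~\eqref{eq:star}.
\end{lemma}

\begin{proof}
Let $A\ne B$, $|A|\le|B|$, and let $H\in[A,\hat A]\cap[B,\hat B]$. If $|B|\ge k$, then $\hat B=B$, so $B=H\in[A,\hat A]$. Now let $|B|<k$; then also $|A|<k$. If $A\subseteq B$, then $A\subseteq B\subseteq H\subseteq\hat A$, as required. We suppose that $A\not\subseteq B$ and derive a contradiction.

Put $A'=A\setminus B$ and $B'=B\setminus A$, so that $|B'|\ge|A'|\ge1$. Since $A'\subseteq H\subseteq B\cup E(B)$ and $A'\cap B=\emptyset$, we have $A'\subseteq E(B)$. In the same way $B'\subseteq H\subseteq A\cup E(A)$ gives $B'\subseteq E(A)$.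

Going around the circle and looking only at the points of $A'\cup B'$, we meet maximal runs of elements of $A'$ alternating with maximal runs of elements of $B'$; there are $r\ge1$ runs of each kind. Let
\[
a_1,\ b_1,\ a_2,\ b_2,\ \dots,\ a_r,\ b_r\qquad(a_i\in A',\ b_i\in B')
\]
be the first elements of these runs in cyclic order. The arcs
\[
I_i=[a_i,b_i-1],\qquad J_i=[b_i,a_{i+1}-1]\qquad(i\text{ modulo }r)
\]
partition the circle. The arc $I_i$ contains no element of $B'$ and $J_i$ contains no element of $A'$, so
\[
A\cap I_i=(A\cup B)\cap I_i,\qquad B\cap J_i=(A\cup B)\cap J_i .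
\]
The arc $I_i$ ends just before $b_i\in E(A)$, so $w_A(I_i)<1$. The arc $J_i$ ends just before $a_{i+1}\in E(B)$, so $w_B(J_i)<1$. That is,
\[
\delta_{|A|}\,|(A\cup B)\cap I_i|<|I_i|+1,\qquad
\delta_{|B|}\,|(A\cup B)\cap J_i|<|J_i|+1 .
\]
Put $\delta=\delta_{|B|}$. Since $|A|\le|B|$, we have $\delta_{|A|}\ge\delta$. Summing over all $2r$ arcs, we obtain
\[
\delta\,|A\cup B|<d+2r .
\]
On the other hand $A'$ has at least one element in each of its $r$ runs, so $|A\cup B|=|B|+|A'|\ge|B|+r$. As $\delta(|B|+1)=d+2$ and $\delta>2$,
\[
\delta\,|A\cup B|\ge\delta(|B|+1)+(r-1)\delta\ge(d+2)+2(r-1)=d+2r ,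
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upset}]
The case $d=0$ was settled above. For $d\ge1$, by Lemmas~\ref{lem:greedy} and~\ref{lem:star}, $\mathcal U$ is a disjoint union of intervals $[A,\hat A]$. By Lemma~\ref{lem:size} their tops have size at least $k(d)$.
\end{proof}

\begin{remark}
The two parts of~\eqref{eq:delta} play different roles. The inequality $\delta_jj\le d$ says that the total supply does not exceed the total demand, so that a full turn around the circle never increases the load; this gives~\eqref{eq:L}. The inequality $\delta_j>2$ is needed in full only in the proof of Lemma~\ref{lem:star}: each of the $2r$ arcs there leaves a slack of one unit, and $\delta_j>2$ pays for this when $A'$ and $B'$ alternate more than once. For $r=1$ the contradiction needs only $\delta_j(j+1)\ge d+2$.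
\end{remark}

\section{The sharp bound}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Lower bound.} Let $F_1,\dots,F_m$ be the facets of $\Delta$, so $|F_i|\ge d$ by Lemma~\ref{lem:cdepth}. Let $\mathcal U_i$ be the set of those subsets of $F_i$ that are contained in none of $F_1,\dots,F_{i-1}$. This is an up-set of subsets of $F_i$; it contains $F_i$, because no facet contains another. The complex $\Delta$ is the disjoint union of the $\mathcal U_i$. By Theorem~\ref{thm:upset} each $\mathcal U_i$ is a disjoint union of intervals with tops of size at least $k(|F_i|)$, and $k(|F_i|)\ge k(d)$ since $k$ is nondecreasing. These intervals partition $\Delta$, and Lemma~\ref{lem:interval} gives $s\ge k(d)$. The formula for $k(d)$ is Lemma~\ref{lem:k}.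

\emph{Attainment.} Let $q$ be a value of $j$ that attains the minimum in~\eqref{eq:kdef}. If $q=0$, then $k(d)=d$, and a simplex on $d$ vertices has cover depth $d$ and, by the single interval from $\emptyset$ to the facet, Stanley depth $d$. (For $d=0$ this is $\Delta=\{\emptyset\}$.) If $q\ge1$, Theorem~\ref{thm:construction} gives, over every field, a complex with cover depth $d$ and Stanley depth at most $k(d)$. By the lower bound its Stanley depth equals $k(d)$.

\emph{Equivalent form.} For integers $d,s\ge0$,
\begin{equation}\label{eq:equiv}
k(d)\le s\iff4d+5<(s+3)^2\iff4d+6\le(s+3)^2\iff d\le\frac{s^2+6s+3}4 .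
\end{equation}
So the bound $k(d)\le s$ is equivalent to $d\le\lfloor\frac{s^2+6s+3}4\rfloor$. For sharpness, let $s\ge0$ be given and put $d=\lfloor\frac{s^2+6s+3}4\rfloor$. By~\eqref{eq:equiv}, $k(d)\le s<k(d+1)$. Since
\[
\sqrt{4d+9}-\sqrt{4d+5}=\frac4{\sqrt{4d+9}+\sqrt{4d+5}}\le\frac4{3+\sqrt5}<1 ,
\]
Lemma~\ref{lem:k} gives $k(d+1)\le k(d)+1$. Hence $k(d)=s$, and a complex that attains the bound for $d$ has cover depth $d$ and Stanley depth $s$.

\emph{The two simpler bounds.} If $s=0$, then $d\le\lfloor\frac34\rfloor=0$. If $s=1$, then $d\le\lfloor\frac{10}4\rfloor=2=2s^2$. If $s\ge2$, then $7s^2-6s-3\ge14s-6s-3>0$, which means $\frac{s^2+6s+3}4<2s^2$. So $d\le2s^2$ in all cases. Multiplying by $d$ gives $d^2\le2ds^2$, so $d\le\sqrt{2d}\,s\le\sqrt{2n}\,s$, because facets have size at most $n$.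
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Stanley's Conjecture, Cover Depth And Extremal Simplicial Complexes},
\url{https://lematematiche.dmi.unict.it/index.php/lematematiche/article/download/75/71/}.
\end{thebibliography}

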